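
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Configurations with four points on every line:\\ the counting conditions are sufficient}


\begin{abstract}
A configuration $(v_r,b_k)$ consists of $v$ points and $b$ lines such that every line has $k$ points, every point is on $r$ lines, and two distinct lines meet in at most one point. Counting gives the necessary conditions $vr=bk$ and $v\ge r(k-1)+1$. We prove that for $k=4$ and $r\ge 1$ these conditions are also sufficient, with the single exception of $(8_2,4_4)$. In particular they are sufficient without exception when $v\le b$. The proof is an induction on $v$. It combines published existence theorems for group divisible designs and difference families with two constructions: one fills the groups of a design, and the other inserts new points into a configuration by breaking some of its lines.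
\end{abstract}

\section{Introduction}

\subsection*{The question}
A \emph{configuration} $(v_r,b_k)$ is an incidence structure of $v$ points and $b$ lines in which each line is incident with $k$ points, each point is incident with $r$ lines, and two distinct lines intersect at most once. Two conditions on the parameters are immediate. Counting incident point--line pairs gives
\begin{equation}\label{eq:count}
vr=bk .
\end{equation}
A point $x$ lies on $r$ lines, any two of which share only $x$. So $x$ is collinear with exactly $r(k-1)$ other points, and
\begin{equation}\label{eq:bound}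
v\ge r(k-1)+1 .
\end{equation}
Interchanging points and lines interchanges $(v,r)$ and $(b,k)$, so one may assume $v\le b$, which by \eqref{eq:count} means $k\le r$.

Are these conditions sufficient? For $k=2$ a configuration is a simple $r$-regular graph on $v$ vertices. The conditions say that $vr$ is even and $v\ge r+1$, and circulant graphs realize all such pairs. For $k=3$ and $r\ge3$ the answer is again yes: a $(v_r,b_3)$ configuration exists if and only if $v\ge 2r+1$ and $vr=3b$ \cite[Theorem~4.23]{Thesis}. For $k=4$ the thesis \cite{Thesis} records sufficiency for $v\le b$ and $v\equiv4\pmod{12}$ (its Theorem~4.24) and asks whether the conditions of its Lemma~4.21, which are \eqref{eq:count} and \eqref{eq:bound}, are sufficient in general. We answer this question.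

\begin{theorem}\label{thm:main}
Let $v,b,r$ be positive integers. A $(v_r,b_4)$ configuration exists if and only if
\[
vr=4b\qquad\text{and}\qquad v\ge 3r+1,
\]
with the single exception $(v,r)=(8,2)$, for which the two conditions hold but no configuration exists. In particular, if $v\le b$, equivalently $r\ge 4$, the two conditions are sufficient without exception.
\end{theorem}

The exception is easy to see. In an $(8_2,4_4)$ configuration each of the $8$ points lies on two of the $4$ lines. Different points would give different pairs of lines, because two lines meet at most once. But four lines form only six pairs.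

\subsection*{What makes the question delicate}
From now on a \emph{line} is a $4$-subset of the point set. We write $(v_r)$ for a set of lines on $v$ points such that every point lies on exactly $r$ lines and every pair of points lies on at most one line. This is a $(v_r,b_4)$ configuration with $b=vr/4$. For $r=0$ it is the empty set of lines. Call $(v,r)$ with $v\ge1$, $r\ge0$ \emph{admissible} if $4\mid vr$ and $v\ge 3r+1$, and \emph{realizable} if a $(v_r)$ configuration exists. Necessity in Theorem~\ref{thm:main} was just shown, so we must prove:
\begin{equation}\label{eq:star}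
\text{every admissible }(v,r)\ne(8,2)\text{ is realizable.}
\end{equation}

The \emph{leave} of a $(v_r)$ configuration is the graph whose edges are the non-collinear pairs of points. It is regular of degree
\[
d=v-1-3r ,
\]
which we call the \emph{deficiency} of $(v,r)$. It measures the distance from equality in \eqref{eq:bound}. For $d=0$ every pair is covered and we need a block design. For $d=1$ the leave must be a perfect matching. In general the tidiest leave is a disjoint union of complete graphs $K_{d+1}$, and then the configuration is a group divisible design with groups of size $d+1$. Known theorems about such designs settle $d\le2$ (Lemma~\ref{lem:smalld}).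

At the other extreme, developing base blocks modulo $v$ works well when $v$ is large. But each base block contributes $4$ to the degree. Parallel classes contribute only $1$ each, but they need $4\mid v$. This separates three situations, since admissibility implies that
\begin{itemize}
\item $4\mid v$ and $r$ is arbitrary, or
\item $4\mid r$, or
\item $v\equiv r\equiv2\pmod 4$.
\end{itemize}
The third is the hardest. In it $d\equiv 2-1-6\equiv 3\pmod 4$, so $d+1$ is divisible by $4$ while $v$ is not. The leave is never a disjoint union of graphs $K_{d+1}$, no family of base blocks modulo $v$ with all translates distinct gives the degree $r$, and there are no parallel classes.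

\subsection*{The two ideas}
\emph{Insertion.} Start with $4m$ points, where many parallel classes are available, and add one, two or three points. A new point $y$ enters by breaking lines. Given three pairwise non-collinear points $x,x',x''$ and disjoint lines $B,B',B''$ through them, replace each line by the same line with $y$ in place of $x$, $x'$, $x''$ respectively, and add the line $\{y,x,x',x''\}$. Old degrees do not change, and $y$ gains degree $4$. Example~\ref{ex:17} shows this on $17$ points. For $r\equiv2\pmod4$ a variant shares the four new incidences between two new points, two for each. Insertion needs many disjoint triangles in a leave.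

\emph{Filling.} Start with a group divisible design whose groups are large and put smaller structures into the groups, possibly with one or two extra points common to all groups. Example~\ref{ex:58} shows this on $58$ points. The structures in the groups are explicit or come from known designs or from the induction. Filling works when $d$ is small compared with $r$.

\subsection*{Plan}
Section~\ref{sec:tools} recalls the designs and theorems we use. Section~\ref{sec:direct} gives direct constructions, which already settle $d\le2$ and $r\in\{4,8,\dots,508\}$. Sections~\ref{sec:insert} and~\ref{sec:fill} develop insertion and filling. Statement \eqref{eq:star} is then proved by strong induction on $v$. Section~\ref{sec:4m} treats $4\mid v$, Section~\ref{sec:large} treats $r\ge512$, and Section~\ref{sec:two} treats $v\equiv r\equiv 2\pmod 4$, $r\le510$. Section~\ref{sec:end} assembles the proof. In the inductive sections the \emph{induction hypothesis} for $v$ means: every admissible $(v',r')\ne(8,2)$ with $v'<v$ is realizable.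

\section{Designs and theorems used}\label{sec:tools}

A \emph{$k$-GDD} (group divisible design) of type $g_1g_2\cdots g_u$ is a partition of a point set into \emph{groups} of sizes $g_1,\dots,g_u$, together with \emph{blocks} of size $k$, such that each pair of points from different groups is in exactly one block and no block contains two points of the same group. Exponents abbreviate repeated sizes, and group sizes equal to $0$ are allowed and ignored. A GDD with several block sizes is defined in the same way. In a $4$-GDD on $v$ points, a point in a group of size $g$ lies on $(v-g)/3$ blocks. Hence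
\begin{equation}\label{eq:uniform}
\text{a $4$-GDD of type $g^u$ is a $((gu)_r)$ configuration with $3r=gu-g$, so that $d=g-1$.}
\end{equation}

A \emph{parallel class} is a partition of the point set into lines. A \emph{triangle} is a set of three points, and a \emph{triangle factor} is a partition of a point set into triangles. A \emph{leave triangle} is a triangle of pairwise non-collinear points. A \emph{$4$-RGDD} is a $4$-GDD whose blocks split into parallel classes.

A \emph{transversal design} TD$(k,n)$ is a $k$-GDD of type $n^k$. Every block meets every group. Delete one group of a TD$(5,m)$. The four other groups $X_1,\dots,X_4$ remain, each of size $m$, and the blocks through each deleted point become a parallel class of lines on the $4m$ points. So we obtain $m$ pairwise disjoint parallel classes in which each line meets each $X_i$ exactly once and no pair is covered twice. We call this a \emph{truncated TD$(5,m)$}. Any $c\le m$ of its classes form a $((4m)_c)$ configuration, and all pairs inside the $X_i$ remain free.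

The following published or textbook results are used.

\begin{theorem}[Brouwer, Hanani and Schrijver \cite{BHS}]\label{thm:bhs}
For $u\ge4$ a $4$-GDD of type $g^u$ exists if and only if $g(u-1)\equiv0\pmod3$ and $g^2u(u-1)\equiv0\pmod{12}$, except for the types $2^4$ and $6^4$.
\end{theorem}

\begin{theorem}[Ge and Rees \cite{GR02}; {\cite[Ch.~IV.4]{HCD}}]\label{thm:gr12}
A $4$-GDD of type $12^um^1$ exists for all $u\ge4$ and $m\equiv0\pmod3$ with $0\le m\le 6(u-1)$.
\end{theorem}

\begin{theorem}[Ge and Rees \cite{GR04}; {\cite[Ch.~IV.4]{HCD}}]\label{thm:gr6}
A $4$-GDD of type $6^um^1$ exists for all $u\ge4$ and $m\in\{3,6,9\}$.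
\end{theorem}

\noindent This is part of a theorem for $m\equiv0\pmod 3$, $0\le m\le 3u-3$, whose only exception is $(u,m)=(4,0)$ and whose possible exceptions all have $m\ge15$.

\begin{theorem}[Ge and Ling, survey \cite{GL}; {\cite[Ch.~IV.5]{HCD}}]\label{thm:rgdd}
A $4$-RGDD of type $12^h$ exists for all $h\ge4$, except possibly $h=27$. It has $12(h-1)/3=4h-4$ parallel classes.
\end{theorem}

\begin{theorem}\label{thm:td}
A TD$(5,n)$ exists for every $n\ge4$ with $n\ne6,10$. A TD$(6,5)$ exists.
\end{theorem}

\begin{theorem}[Ge, Miao and Sun \cite{GMS}]\label{thm:pdf}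
For $4\le t\le1000$ there is a perfect $(12t+1,4,1)$ difference family: $t$ four-element sets of integers whose $6t$ positive differences are exactly $1,2,\dots,6t$.
\end{theorem}

\begin{theorem}[{\cite[Theorem~4.24]{Thesis}}]\label{thm:424}
If $v\equiv4\pmod{12}$, $r\ge4$, $v\ge3r+1$ and $vr=4b$, then a $(v_r,b_4)$ configuration exists.
\end{theorem}

\begin{theorem}[Wilson's fundamental construction]\label{thm:wilson}
Let a GDD with blocks of any sizes be given, and give each point $x$ an integer weight $w_x\ge0$. If for each block $B$ there is a $4$-GDD with group sizes $(w_x)_{x\in B}$, then there is a $4$-GDD whose group sizes are the sums of the weights over the groups of the given GDD.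
\end{theorem}

\begin{theorem}\label{thm:colour}
\emph{(Brooks)} A connected graph of maximum degree $\Delta\ge3$ other than $K_{\Delta+1}$ has a proper coloring with $\Delta$ colors. \emph{(Hajnal--Szemer\'edi)} A graph of maximum degree at most $\Delta$ has, for each $k\ge\Delta+1$, a proper coloring with $k$ colors whose class sizes differ by at most $1$.
\end{theorem}

We also use that the complete graph $K_{2n}$ decomposes into $2n-1$ perfect matchings.

\section{Direct constructions}\label{sec:direct}

\subsection{Deficiency at most two}

\begin{lemma}\label{lem:smalld}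
Every admissible $(v,r)\ne(8,2)$ with $r\ge1$ and $d\in\{0,1,2\}$ is realizable.
\end{lemma}

\begin{proof}
Put $g=d+1$, so $v=3r+g$. By \eqref{eq:uniform} it suffices to find a $4$-GDD with groups of size $g$. We check the conditions of Theorem~\ref{thm:bhs}.

If $d=0$, then $4\mid r(3r+1)$ forces $r\equiv0,1\pmod4$, so $v=3r+1\equiv1,4\pmod{12}$, and type $1^v$ exists. If $d=1$, then $4\mid r(3r+2)$ forces $r$ to be even. The type is $2^u$ with $u=3r/2+1\ge4$ and $3\mid u-1$, so both congruences hold, and $u=4$ only for the excluded pair $(8,2)$. If $d=2$, then $4\mid 3r(r+1)$, and the type is $3^u$ with $u=r+1\equiv0,1\pmod4$. Then $u\ge4$ and $9u(u-1)\equiv0\pmod{12}$.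
\end{proof}

\subsection{Differences}

\begin{lemma}\label{lem:diff}
Let $s$ four-element sets of integers have $6s$ distinct positive differences, all at most $M$. For every $v\ge2M+1$ the translates of these sets modulo $v$ form a $(v_{4s})$ configuration.
\end{lemma}

\begin{proof}
The $12s$ differences, with both signs, are distinct and nonzero modulo $v$, because the positive ones lie in $[1,M]$ and the negative ones are congruent to numbers in $[v-M,v-1]$ with $v-M>M$. So a difference determines the base block and the ordered pair in it from which it comes. Hence a pair of points lies in at most one translate. In particular the $v$ translates of each base block are distinct. Each base block contributes $4$ to the degree of every point.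
\end{proof}

\begin{proposition}\label{prop:4s}
Every admissible $(v,r)$ with $r=4s$, $1\le s\le127$, is realizable.
\end{proposition}

\begin{proof}
The following sets satisfy the hypothesis of Lemma~\ref{lem:diff}.
\begin{itemize}
\item $s=1$, $M=6$: $\{0,1,4,6\}$, with differences $1,4,6,3,5,2$.
\item $s=2$, $M=13$: $\{0,3,4,12\}$ and $\{0,2,7,13\}$, with differences $3,4,12,1,9,8$ and $2,7,13,5,11,6$.
\item $s=3$, $M=19$: $\{0,4,6,19\}$, $\{0,7,8,18\}$ and $\{0,3,12,17\}$, with differences $4,6,19,2,15,13$, then $7,8,18,1,11,10$, and $3,12,17,9,14,5$.
\item $4\le s\le127$, $M=6s$: the sets of Theorem~\ref{thm:pdf}.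
\end{itemize}
If $M=6s$, this covers all $v\ge12s+1=3r+1$. For $s=2$ and $s=3$ it covers $v\ge27$ and $v\ge39$. There remain $v=25,26$ with $r=8$ and $v=37,38$ with $r=12$, where $d\in\{0,1\}$ and Lemma~\ref{lem:smalld} applies.
\end{proof}

In Section~\ref{sec:two} we also need three base blocks modulo $37$:
\begin{equation}\label{eq:37}
\{0,1,3,24\},\qquad\{0,4,26,32\},\qquad\{0,10,18,30\}.
\end{equation}
Up to sign modulo $37$ their differences are $1,3,13,2,14,16$, then $4,11,5,15,9,6$, and $10,18,7,8,17,12$. These are the numbers $1,\dots,18$, so all $36$ differences are distinct.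

\subsection{Degrees one, two and three}

\begin{definition}\label{def:graph}
Let $G$ be a simple $4$-regular graph. Its \emph{graph configuration} has the edges of $G$ as points and the vertex stars of $G$ as lines. Each line has four points, each point is on two lines, and two lines share at most one point because $G$ is simple. Two points are collinear if and only if the two edges share a vertex, so three pairwise disjoint edges of $G$ form a leave triangle.
\end{definition}

\begin{lemma}\label{lem:r2}
Every admissible $(v,1)$ is realizable, and so is every admissible $(v,2)\ne(8,2)$. Configurations $(12_3)$, $(24_3)$, $(28_3)$ and $(40_3)$ exist.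
\end{lemma}

\begin{proof}
For $r=1$ we have $4\mid v$, and we partition the points into lines. For $r=2$ admissibility gives that $v$ is even and $v\ge7$, so $v\ge10$ if $v\ne8$. A simple $4$-regular graph on $v/2\ge5$ vertices has $v$ edges, and such graphs exist: join $i$ to $i\pm1,i\pm2$ modulo $v/2$. Take its graph configuration.

A TD$(4,3)$, that is, a $4$-GDD of type $3^4$ (Theorem~\ref{thm:bhs}), is a $(12_3)$. Two disjoint copies of it are a $(24_3)$. Three parallel classes of a truncated TD$(5,7)$ are a $(28_3)$. A disjoint union of a $(12_3)$ and a $(28_3)$ is a $(40_3)$.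
\end{proof}

\subsection{Sporadic configurations}

A base block with a nontrivial stabilizer contributes less than $4$ to the degree.
\begin{itemize}
\item $(24_5)$: in $\mathbb Z_{24}$, all translates of $\{0,1,4,9\}$ (differences $1,4,9,3,8,5$ up to sign) and the $6$ distinct translates of $\{0,6,12,18\}$ (differences $6,12,18$).
\item $(44_{13})$: in $\mathbb Z_{44}$, all translates of $\{0,3,5,21\}$, $\{0,7,8,20\}$, $\{0,4,10,19\}$, with differences $3,5,21,2,18,16$, then $7,8,20,1,13,12$, and $4,10,19,6,15,9$ up to sign, together with the $11$ distinct translates of $\{0,11,22,33\}$. The $18$ listed numbers are distinct, at most $21$, and different from $11$.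
\end{itemize}

For degrees $r\equiv2\pmod4$ we use two copies of $\mathbb Z_q$, mostly with $q$ odd, so that $v=2q\equiv2\pmod4$. On the points $\mathbb Z_q\times\{0,1\}$ let $\{A\,|\,B\}$ denote the line $A\times\{0\}\cup B\times\{1\}$, where $|A|+|B|=4$. Develop it by adding all $x\in\mathbb Z_q$ to the first coordinates. Its \emph{pure differences} on level $0$ (level $1$) are the differences of distinct elements of $A$ (of $B$). Its \emph{mixed differences} are the elements $\beta-\alpha$ with $\alpha\in A$, $\beta\in B$.

\begin{lemma}\label{lem:twolevel}
Suppose that for a family of base blocks $\{A\,|\,B\}$ the pure differences on each level are distinct up to sign and different from $0$ and $q/2$, and the mixed differences are distinct. Suppose also that the total number of level-$i$ entries is $r$ for $i=0$ and for $i=1$. Then the developed lines form a $((2q)_r)$ configuration.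
\end{lemma}

\begin{proof}
The hypotheses say that a difference of two points, taken in a fixed order within a level and from level $0$ to level $1$ otherwise, determines the base block and the pair of entries it comes from, and hence the translate. So each pair is on at most one line. A level-$i$ point lies on one translate for each level-$i$ entry.
\end{proof}

\begin{lemma}\label{lem:sporadic}
There exist configurations $(24_6)$, $(34_{10})$, $(38_{10})$, $(42_{10})$, $(46_{14})$, $(54_{14})$, and $((2q)_6)$ for every odd $q\ge11$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:twolevel} to the following blocks. The mixed differences are listed block by block.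

\smallskip\noindent
\emph{$((2q)_6)$, $q\ge11$ odd:} $\{0,2,3\,|\,1\}$, $\{-3\,|\,0,1,4\}$, $\{0,5\,|\,0,2\}$. Pure: $2,3,1,5$ on level $0$, and $1,4,3,2$ on level $1$. Mixed: $1,-1,-2;\ 3,4,7;\ 0,2,-5,-3$. These ten distinct integers lie in $[-5,7]$, so they are distinct modulo $q\ge13$. Modulo $11$ they are $1,10,9,3,4,7,0,2,6,8$.

\smallskip\noindent
\emph{$(24_6)$, $q=12$:} $\{0,2,3\,|\,1\}$, $\{8\,|\,0,1,4\}$, $\{0,5\,|\,0,2\}$. Pure: as before, and none equals $6$. Mixed: $1,11,10;\ 4,5,8;\ 0,2,7,9$.

\smallskip\noindent
\emph{$(34_{10})$, $q=17$:} $\{0,2,3\,|\,15\}$, $\{0,5,9\,|\,2\}$, $\{14\,|\,0,2,3\}$, $\{1\,|\,0,5,9\}$, $\{0,6\,|\,0,7\}$. Mixed: $15,13,12;\ 2,14,10;\ 3,5,6;\ 16,4,8;\ 0,7,11,1$.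

\smallskip\noindent
\emph{$(38_{10})$, $q=19$:} $\{0,5,9\,|\,14\}$, $\{0,1,3\,|\,11\}$, $\{7\,|\,0,4,9\}$, $\{16\,|\,0,1,3\}$, $\{0,6\,|\,0,7\}$. Mixed: $14,9,5;\ 11,10,8;\ 12,16,2;\ 3,4,6;\ 0,7,13,1$.

\smallskip\noindent
\emph{$(42_{10})$, $q=21$:} $\{0,5,9\,|\,14\}$, $\{0,2,3\,|\,13\}$, $\{1\,|\,0,4,9\}$, $\{5\,|\,0,1,3\}$, $\{0,6\,|\,0,7\}$. Mixed: $14,9,5;\ 13,11,10;\ 20,3,8;\ 16,17,19;\ 0,7,15,1$.

\smallskip\noindent
\emph{$(46_{14})$, $q=23$:} $\{0,7,13\,|\,17\}$, $\{0,5,9\,|\,18\}$, $\{0,2,3\,|\,1\}$, $\{17\,|\,0,6,13\}$, $\{7\,|\,0,4,9\}$, $\{18\,|\,0,2,3\}$, $\{0,8\,|\,0,11\}$. Mixed: $17,10,4;\ 18,13,9;\ 1,22,21;\ 6,12,19;\ 16,20,2;\ 5,7,8;\ 0,11,15,3$.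

\smallskip\noindent
\emph{$(54_{14})$, $q=27$:} $\{0,7,13\,|\,15\}$, $\{0,5,9\,|\,14\}$, $\{0,2,3\,|\,21\}$, $\{23\,|\,0,6,13\}$, $\{2\,|\,0,5,9\}$, $\{7\,|\,0,2,3\}$, $\{0,11\,|\,0,12\}$. Mixed: $15,8,2;\ 14,9,5;\ 21,19,18;\ 4,10,17;\ 25,3,7;\ 20,22,23;\ 0,12,16,1$.

\smallskip
It remains to check the pure differences in the last five families. Up to sign, $\{0,1,3\}$ and $\{0,2,3\}$ give $1,2,3$. The sets $\{0,4,9\}$ and $\{0,5,9\}$ give $4,5,9$ for $q\ge19$, and $4,5,8$ for $q=17$, where $9\equiv-8$. The sets $\{0,6,13\}$ and $\{0,7,13\}$ give $6,7,13$ for $q=27$, and $6,7,10$ for $q=23$, where $13\equiv-10$. The blocks with two entries on each level add $6$ on level $0$ and $7$ on level $1$ for $q=17,19,21$, then $8$ and $11$ for $q=23$, and $11$ and $12$ for $q=27$. In each case the differences on a level are distinct numbers in $[1,(q-1)/2]$.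

The number of entries on each level is $3+1+2=6$ in the first two families, $3+3+1+1+2=10$ in the next three, and $3\cdot3+3\cdot1+2=14$ in the last two.
\end{proof}

\section{Inserting points}\label{sec:insert}

\subsection{One new point}

\begin{example}[A $(17_4)$ from a $(16_4)$]\label{ex:17}
Let $\Pi_0,\dots,\Pi_4$ be the five parallel classes of the affine plane of order $4$. Arrange its $16$ points in a square array so that the lines of $\Pi_0$ are the columns and those of $\Pi_1$ are the rows. The classes $\Pi_1,\dots,\Pi_4$ form a $(16_4)$ configuration in which any two points of the same column are non-collinear.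

We want to add a point $y$ of degree $4$ without changing the degrees of the old points. Let $a,b,c$ be three points of the first column and $B_a,B_b,B_c$ the rows through them. Delete these three rows and add
\[
\{y\}\cup B_a\setminus\{a\},\qquad \{y\}\cup B_b\setminus\{b\},\qquad \{y\}\cup B_c\setminus\{c\},\qquad \{y,a,b,c\}
\]
(Figure~\ref{fig:swap}). Each of $a,b,c$ loses one line and gains one, and every other point of the three rows has one line replaced by another. The point $y$ lies on four lines and is joined once to each of the $12$ points of the three rows. The only newly covered pairs of old points are those of $\{a,b,c\}$, which were free. So this is a $(17_4)$. The other three columns still consist of pairwise non-collinear points, so its leave contains three disjoint triangles.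
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\foreach \j in {1,2,3,4} {\draw (0.7,-\j)--(4.3,-\j);}
\foreach \i in {1,2,3,4} {\foreach \j in {1,2,3,4} {\fill (\i,-\j) circle (2.2pt);}}
\node at (0.4,-1) {$a$};
\node at (0.4,-2) {$b$};
\node at (0.4,-3) {$c$};
\begin{scope}[xshift=7cm]
\draw (0.7,-4)--(4.3,-4);
\draw (1.7,-1)--(4.3,-1)--(6,-2);
\draw (1.7,-2)--(6,-2);
\draw (1.7,-3)--(4.3,-3)--(6,-2);
\draw (1,-3.3)--(1,-1) .. controls (1,0.5) and (6,0.5) .. (6,-2);
\foreach \i in {1,2,3,4} {\foreach \j in {1,2,3,4} {\fill (\i,-\j) circle (2.2pt);}}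
\fill (6,-2) circle (2.6pt);
\node at (6.4,-2) {$y$};
\node at (0.6,-1) {$a$};
\node at (0.6,-2) {$b$};
\node at (0.6,-3) {$c$};
\end{scope}
\end{tikzpicture}
\caption{Left: a parallel class of four lines (rows) on $16$ points; the points $a,b,c$ are pairwise non-collinear. Right: three rows are broken at $a,b,c$ and completed by the new point $y$, and $\{y,a,b,c\}$ becomes a line. Every old point keeps its degree, and $y$ has degree $4$. The lines of the other classes are not drawn and do not change.}
\label{fig:swap}
\end{figure}

In general we work in the following \emph{standard arrangement}. Take a truncated TD$(5,m)$ on $X_1\cup\dots\cup X_4$, put a copy of an $(m_{r'})$ configuration $C'$ on each $X_i$, and add $r-r'$ of the parallel classes, called $P_1,P_2,\dots$. If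
\begin{equation}\label{eq:range}
\max(0,r-m)\le r'\le r ,
\end{equation}
this is possible and gives a $((4m)_r)$ configuration: lines of the classes cover only pairs from different $X_i$. For $x\in X_i$ let $B_k(x)$ be the line of $P_k$ through $x$. For fixed $i$ and $k$, the map $x\mapsto B_k(x)$ is a bijection from $X_i$ to the $m$ lines of $P_k$.

Let $T\subset X_i$ be a leave triangle of the copy of $C'$ and $y$ a new point. The \emph{swap of $T$ along $P_k$ for $y$} deletes the three lines $B_k(x)$, $x\in T$, which are distinct, and adds the four lines
\[
\{y\}\cup B_k(x)\setminus\{x\}\quad(x\in T),\qquad\qquad \{y\}\cup T .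
\]
As in the example, it keeps the degrees of old points. It gives $y$ four lines and joins $y$ once to each of the $12$ points of the three deleted lines. The only newly covered pairs of old points are the three pairs of $T$. Swaps along the same class for the same $y$ can be made together if they break different lines; their triangles are then disjoint. Swaps along different classes for different new points can be made together if their triangles have no pair in common.

\begin{lemma}\label{lem:S}
Let $r=4s$ and $w\in\{1,2,3\}$. Suppose that a TD$(5,m)$ exists, and that there is an $(m_{r'})$ configuration $C'$ with $\max(0,r-m)\le r'\le r-3$ whose leave contains $s$ disjoint triangles. Then a $((4m+w)_r)$ configuration exists.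
\end{lemma}

\begin{proof}
In the standard arrangement there are $r-r'\ge3$ classes. For each $k\le w$ take a new point $y_k$ and swap $s$ disjoint leave triangles of $X_k$ along $P_k$ for $y_k$. Disjoint triangles in $X_k$ have different lines of $P_k$ through their points, so the $3s$ broken lines of $P_k$ are distinct, and $y_k$ is joined to $12s$ distinct points by $4s=r$ lines. For different $k$ the broken lines belong to different classes and the triangles lie in different sets $X_k$. So no pair is covered twice.
\end{proof}

The bound $r'\le r-3$ provides a class of its own for each new point, and $r'\ge r-m$ reflects that only $m$ classes exist.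

\subsection{Two new points of degree $4s+2$}

Swaps change the degree of a new point by $4$. To reach $r=4s+2$ we note that a triangle used in a swap creates four incidences with new points: three broken lines need a fourth point, and the triangle itself needs a fourth point. Nothing forces all four to be the same new point. If two points $y_1,y_2$ are inserted, the incidences can be split $2+2$. We take the three broken lines from two classes, one for each new point.

Let $\{a,b,c\}\subset X_1$ be a leave triangle. The \emph{shared swap} of $(a,b,c)$ deletes $B_1(a)$, $B_1(b)$, $B_2(c)$ and adds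
\[
\{y_1\}\cup B_1(a)\setminus\{a\},\quad \{y_1\}\cup B_1(b)\setminus\{b\},\quad \{y_2\}\cup B_2(c)\setminus\{c\},\quad \{y_2,a,b,c\}.
\]
Each of $a,b,c$ loses one line and gains $\{y_2,a,b,c\}$, and all other old degrees are unchanged. Each of $y_1$, $y_2$ gains two lines. The only newly covered pairs of old points are those of $\{a,b,c\}$.

\begin{lemma}\label{lem:I}
Let $r=4s+2$ with $s\ge1$, and let $m\ge3s+3$. Suppose that a TD$(5,m)$ exists, and that there is an $(m_{r'})$ configuration $C'$ with $\max(0,r-m)\le r'\le r-2$ whose leave contains $N\ge(s+1)/2$ disjoint triangles. Then a $((4m+2)_r)$ configuration exists.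
\end{lemma}

\begin{proof}
Take the standard arrangement, where the copies of $C'$ on the $X_i$ will be labeled suitably. There are $r-r'\ge2$ classes, so $P_1$ and $P_2$ are available. Let $\alpha=\lfloor s/2\rfloor$ and $\beta=\lceil s/2\rceil$. Since $N$ is an integer with $N\ge(s+1)/2$, we have $\alpha+1\le N$ and $\beta\le N$.

\emph{Choice of triangles.} In $X_1$ choose $\alpha+1$ disjoint leave triangles, and call them $\{a,b,c\},T_1,\dots,T_\alpha$. The lines of $P_1$ through their points are $3\alpha+3$ distinct lines. Since $m\ge 3s+3=(3\alpha+3)+3\beta$, at least $3\beta$ lines of $P_1$ are different from these. Label the copy of $C'$ on $X_2$ so that $\beta$ disjoint leave triangles $T_{\alpha+1},\dots,T_s$ lie on points of $X_2$ whose $P_1$-lines are among the latter. In the same way, exclude the three lines $B_2(a),B_2(b),B_2(c)$ from $P_2$, which leaves $m-3\ge3s$ lines. Label the copies on $X_3$ and $X_4$ so that $\alpha$ disjoint leave triangles of $X_3$ and $\beta$ of $X_4$, denoted $U_1,\dots,U_s$, lie on $3s$ points with distinct $P_2$-lines, all different from the excluded ones.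

\emph{Construction.} Swap each $T_i$ along $P_1$ for $y_1$ and each $U_i$ along $P_2$ for $y_2$, and perform the shared swap of $(a,b,c)$.

\emph{Verification.} All broken lines are distinct. Old degrees are unchanged, and $y_1,y_2$ have degree $4s+2$. The points joined to $y_1$ lie on distinct broken lines of $P_1$ and are joined once. The points joined to $y_2$ are the points of the $P_2$-lines broken by the $U_i$, the three points of $B_2(c)\setminus\{c\}$, and $a,b,c$. These are distinct: $a,b\notin B_2(c)$, because a line meets $X_1$ only once, and none of $B_2(a),B_2(b),B_2(c)$ is broken by a $U_i$. No line contains both $y_1$ and $y_2$. The newly covered pairs of old points are the pairs of the $T_i$ in $X_1\cup X_2$, of the $U_i$ in $X_3\cup X_4$, and of $\{a,b,c\}$, which is disjoint from the $T_i$. They are leave pairs, each covered once.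
\end{proof}

Distributing the triangles over all four sets $X_i$ halves the number required of the leave of $C'$. This saving is used in Section~\ref{sec:two}.

\section{Filling groups}\label{sec:fill}

\begin{example}[A $(58_{18})$]\label{ex:58}
Here $d=58-1-54=3$. Start with a $4$-GDD of type $12^49^1$ (Theorem~\ref{thm:gr12}) on $57$ points and add one point $\infty$. A point of a $12$-group lies on $(57-12)/3=15$ blocks and needs $3$ more lines. A point of the $9$-group $H$ lies on $16$ blocks and needs $2$ more.

On each $12$-group put a $(12_2)$ configuration and four disjoint triangles of pairwise non-collinear points, and join each triangle to $\infty$. This gives the points of the group $2+1=3$ lines and gives $\infty$ four lines. To obtain such a structure, take the edges of $K_6$ minus a perfect matching as points. Use the graph configuration, and as triangles the four other perfect matchings of a decomposition of $K_6$. After all four $12$-groups, $\infty$ has degree $16$. It needs $2$ more, exactly as the points of $H$ do, so a $(10_2)$ configuration on $H\cup\{\infty\}$ completes the construction.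
\end{example}

\begin{definition}
Let $f\in\{0,1,2\}$. A \emph{filler} $F_f(n,e)$ is a set of $3n$ points with a set of lines such that every point is on exactly $r'=n-f-e\ge0$ lines, and with $f$ triangle factors, such that every pair of points lies in at most one line or triangle in all.
\end{definition}

\begin{lemma}\label{lem:D}
Let $t\ge e\ge0$ and $t\ge1$. Suppose there are a $4$-GDD of type $(3n)^u(3t)^1$ (the \emph{master}), a filler $F_f(n,e)$, and a $((3t+f)_{t-e})$ configuration (the \emph{last ingredient}). Then there is a $(v_r)$ configuration with
\[
v=3(un+t)+f,\qquad r=un+t-e,\qquad d=3e+f-1 .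
\]
\end{lemma}

\begin{proof}
Let $G_1,\dots,G_u$ be the groups of size $3n$, let $H$ be the group of size $3t$, and let $\infty_1,\dots,\infty_f$ be new points. On each $G_i$ put the lines of the filler and all lines $\{\infty_k\}\cup T$ with $T$ in the $k$-th triangle factor. On $H\cup\{\infty_1,\dots,\infty_f\}$ put the last ingredient. Keep all blocks of the GDD. The degrees are as follows.
\begin{itemize}
\item A point of $G_i$: $(u-1)n+t$ blocks, $n-f-e$ filler lines, and $f$ lines through the points $\infty_k$. The sum is $un+t-e$.
\item A point of $H$: $un$ blocks and $t-e$ lines of the last ingredient.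
\item The point $\infty_k$: $n$ triangles in each of the $u$ groups, and $t-e$ lines of the last ingredient.
\end{itemize}
Pairs from different groups are covered once by the GDD. Pairs in $G_i\cup\{\infty_k\}$ are covered at most once by the filler property. Pairs in $H\cup\{\infty_1,\dots,\infty_f\}$ are covered at most once by the last ingredient. The formula for $d$ is $v-1-3r$.
\end{proof}

The parameters $e$ and $f$ are determined by the pair $(v,r)$ to be realized:
\begin{equation}\label{eq:ef}
f=v-3\lfloor v/3\rfloor,\qquad e=\lfloor v/3\rfloor-r .
\end{equation}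
It remains to provide fillers and masters.

\begin{lemma}[Fillers]\label{lem:fillers}
The following fillers exist.
\begin{enumerate}
\item[(a)] $F_2(4,1)$ and $F_2(4,2)$.
\item[(b)] $F_1(4,1)$ and $F_0(4,4)$.
\item[(c)] $F_f(4h,e)$ for $f\in\{1,2\}$, $h\ge7$, $h\ne27$, and every $e\ge1$ with $4h-f-e\ge0$.
\item[(d)] $F_1(6,5)$, $F_1(8,5)$, $F_1(12,5)$, $F_1(16,5)$, $F_1(20,5)$, and $F_2(8,6)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On the $12$ points $(i,x)$, $1\le i\le4$, $x\in\{0,1,2\}$, consider the parallel class $Q$ of the lines $\{(1,x),(2,x),(3,x),(4,x)\}$ and the two triangle factors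
\begin{align*}
A:&\ \{(2,0),(3,1),(4,2)\},\ \{(1,0),(3,2),(4,1)\},\ \{(1,1),(2,2),(4,0)\},\ \{(1,2),(2,1),(3,0)\};\\
B:&\ \{(i,0),(i,1),(i,2)\},\quad i=1,2,3,4.
\end{align*}
Two points of a triangle of $A$ differ in both coordinates, two points of a line of $Q$ have equal second coordinates, and two points of a triangle of $B$ have equal first coordinates. So no pair occurs twice. With $Q$, $A$, $B$ we have $r'=1$, which is an $F_2(4,1)$. With $A$ and $B$ only we have $r'=0$, an $F_2(4,2)$.

(b) The structure on the $12$-groups in Example~\ref{ex:58} has $r'=2$ and one triangle factor, so it is an $F_1(4,1)$. Twelve points without lines are an $F_0(4,4)$.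

(c) Take a $4$-RGDD of type $12^h$ (Theorem~\ref{thm:rgdd}), with $4h-4$ parallel classes. Lines and triangles placed inside the groups cover no pair covered by a block.

For $f=2$ we need $r'=4h-2-e$. If $e\ge2$, then $r'\le4h-4$: use $r'$ of the parallel classes and the factors $A$, $B$ in each group. If $e=1$, use all classes, and $Q$, $A$, $B$ in each group.

For $f=1$ we need $r'=4h-1-e$. If $e\ge3$, use $r'\le4h-4$ classes and the factor $B$ in each group. If $e=2$, use all classes, and $Q$ and $B$ in each group. If $e=1$, use all classes, and the $F_1(4,1)$ of (b) in each group. Then $r'=4h-4+2$.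

(d) For $F_1(6,5)$ we have $r'=0$, and any triangle factor on $18$ points will do.

For $F_1(8,5)$ we have $r'=2$. Take the graph configuration of the union of four perfect matchings in a decomposition of $K_{12}$ into perfect matchings. It has $24$ points. Each matching has six edges and splits into two triangles of pairwise disjoint edges.

For $F_1(12,5)$, $F_1(16,5)$, $F_1(20,5)$ we have $r'=6,10,14$. Take $r'$ parallel classes of a truncated TD$(5,9)$, TD$(5,12)$, TD$(5,15)$, respectively, and form the triangles inside the four groups, whose sizes $9,12,15$ are divisible by $3$.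

For $F_2(8,6)$ we have $r'=0$. On $\mathbb Z_3\times\mathbb Z_8$ take the factors $\{(0,i),(1,i),(2,i)\}$ and $\{(0,i),(1,i+1),(2,i+2)\}$, $i\in\mathbb Z_8$. In the first, all differences of second coordinates are $0$. In the second they are nonzero.
\end{proof}

\begin{lemma}[Masters]\label{lem:masters}
The following $4$-GDDs exist.
\begin{enumerate}
\item[(M1)] Type $(12h)^u(3t)^1$, whenever a TD$(u+1,h)$ exists, $u\ge4$ and $0\le t\le2(u-1)h$.
\item[(M2)] Types $24^u21^1$ and $24^u33^1$ for $u\in\{4,5\}$.
\item[(M3)] Types $36^421^1$ and $36^433^1$.
\item[(M4)] Type $18^927^1$, and type $24^u36^1$ for all $u\ge4$.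
\end{enumerate}
\end{lemma}

\begin{proof}
All come from Wilson's construction (Theorem~\ref{thm:wilson}).

(M1) In the TD$(u+1,h)$ give weight $12$ to the points of $u$ groups, and weights from $\{0,3,6,\dots,6(u-1)\}$ with sum $3t$ to the $h$ points of the last group. The ingredients are of type $12^um^1$ (Theorem~\ref{thm:gr12}).

(M2) For $u=4$ take a $5$-GDD of type $4^5$, that is, a TD$(5,4)$. For $u=5$ take a $5$-GDD of type $4^6$: delete a point from the affine plane of order $5$ and let the six lines through it become the groups. Give weight $6$ to all points except those of one group, which get weights $6,6,6,3$ (sum $21$) or $9,9,9,6$ (sum $33$). A block that misses the special group, which can happen for $u=5$, needs type $6^5$, and any other block needs $6^4m^1$ with $m\in\{3,6,9\}$. These exist by Theorems~\ref{thm:bhs} and~\ref{thm:gr6}.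

(M3) Delete $5$ points or $1$ point from one group of a TD$(5,12)$, so that $7$ or $11$ points of it remain. Blocks have size $4$ or $5$. Give weight $3$ to all points. The ingredients $3^4$ and $3^5$ exist by Theorem~\ref{thm:bhs}.

(M4) Give weight $3$ to the points of a $4$-GDD of type $6^99^1$, with ingredient $3^4$, and weight $4$ to the points of one of type $6^u9^1$, with ingredient $4^4$. Use Theorems~\ref{thm:gr6} and~\ref{thm:bhs}.
\end{proof}

\section{The case $4\mid v$}\label{sec:4m}

\begin{proposition}\label{prop:4m}
Let $(v,r)$ be admissible with $r\ge1$, $d\ge3$ and $v=4m$, and assume the induction hypothesis for $v$. Then $(v,r)$ is realizable.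
\end{proposition}

\begin{proof}
\emph{The values of $m$ without TD$(5,m)$ in Theorem~\ref{thm:td}: $m\in\{1,2,3,6,10\}$.} If $v\le12$, then $r\le3$, and Lemma~\ref{lem:r2} applies (the pair $(8,2)$ has $d=1$). If $v=24$, then $r\le6$, because $r=7$ has $d=2$. For $r\le3$ use Lemma~\ref{lem:r2}, and for $r=4$ Proposition~\ref{prop:4s}. The configurations $(24_5)$ and $(24_6)$ were given in Section~\ref{sec:direct}. If $v=40$, use Lemma~\ref{lem:r2} for $r\le3$. For $r\ge4$ use Theorem~\ref{thm:424}, since $40\equiv4\pmod{12}$.

\emph{Other $m$.} A TD$(5,m)$ exists. If $r\le m$, take $r$ parallel classes of the truncated design. Let $r>m$. Since $3r\le4m-1$, we have $r-m\le(m-1)/3$. By the standard arrangement of Section~\ref{sec:insert}, it suffices to have an $(m_{r'})$ configuration with $r-m\le r'\le r$, see \eqref{eq:range}. So we look for such an $r'$ with $(m,r')$ admissible.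

\emph{$m\equiv0\pmod4$.} Take $r'=r-m\le(m-1)/3$. The pair $(m,r')$ is admissible. If it is $(8,2)$, then $(v,r)=(32,10)$ has $d=1$, contrary to $d\ge3$. Otherwise the induction hypothesis applies.

\emph{$m\equiv2\pmod4$.} Here $m\ge14$, and $(m,r')$ is admissible if $r'$ is even and $r'\le(m-1)/3$. If $r-m$ is even, take $r'=r-m$. If $r-m$ is odd and $r-m+1\le(m-1)/3$, take $r'=r-m+1$. Otherwise $r-m=\lfloor(m-1)/3\rfloor$, so $r=\lfloor(4m-1)/3\rfloor=\lfloor(v-1)/3\rfloor$ and $d\le2$, a contradiction.

\emph{$m$ odd, $m\ge5$.} Now $r'$ must be divisible by $4$. Let $r'=4\lceil(r-m)/4\rceil\le r-m+3\le r$. If $r'\le(m-1)/3$, the induction hypothesis applies. Otherwise rounding up went too far, and we write $m=12k+i$ with $i\in\{1,3,5,7,9,11\}$. Then $r'>(m-1)/3\ge4k$. If we had $r-m\le4k$, rounding up to a multiple of $4$ would give $r'\le4k$. So $r-m>4k$. Write $r=m+4k+a$ with $a\ge1$. From $r-m\le(m-1)/3$ we get $a\le\lfloor(i-1)/3\rfloor$. Moreover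
\[
d=4m-1-3r=i-1-3a .
\]
As $d\ge3$, this leaves $(i,a,d)\in\{(7,1,3),(9,1,5),(11,2,4),(11,1,7)\}$.
\begin{itemize}
\item $i=7$: $v=48k+28\equiv4\pmod{12}$ and $r\ge4$, so Theorem~\ref{thm:424} applies.
\item $i=9$, $d=5$: $v=48k+36$, and a $4$-GDD of type $6^{8k+6}$ (Theorem~\ref{thm:bhs}) is as required, by \eqref{eq:uniform}.
\item $i=11$, $v=48k+44$, $r=16k+11+a$. If $k=0$, then $r=13$ or $r=12$. The $(44_{13})$ is in Section~\ref{sec:direct}, and $(44_{12})$ comes from Proposition~\ref{prop:4s}. If $k\ge1$, apply Lemma~\ref{lem:D} with $f=2$, $n=4$, $u=4k+3$, $t=2$, and $e=1$ (for $a=2$) or $e=2$ (for $a=1$). It gives $v=3(16k+14)+2=48k+44$ and $r=16k+14-e=16k+11+a$. The master $12^{4k+3}6^1$ exists by Theorem~\ref{thm:gr12}, the filler $F_2(4,e)$ by Lemma~\ref{lem:fillers}(a), and the last ingredient is an $(8_1)$ or an $(8_0)$. \qedhere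
\end{itemize}
\end{proof}

\section{Large degree}\label{sec:large}

Since Theorem~\ref{thm:pdf} covers only finitely many degrees, large $r$ needs a separate argument. It is uniform: when $d$ is small compared with $r$ we fill four large groups, and when $d$ is large there is room to insert. The bound $512=16\cdot32$ is convenient because it keeps the parameter $h$ below away from the value $27$ that is open in Theorem~\ref{thm:rgdd}.

\begin{proposition}\label{prop:large}
Let $(v,r)$ be admissible with $r\ge512$, $d\ge3$ and $4\nmid v$, and assume the induction hypothesis for $v$. Then $(v,r)$ is realizable.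
\end{proposition}

\begin{proof}
Define $e,f$ by \eqref{eq:ef}, so that $v=3(r+e)+f$. Since $v\ge3r+1$, we have $e\ge0$. If $e=0$, then $d=f-1\le1$, so $e\ge1$. Let $h=\lfloor r/16\rfloor\ge32$ and $\tau=r-16h\in\{0,\dots,15\}$.

\smallskip
\emph{Case 1: $e\le4h-2$.} Apply Lemma~\ref{lem:D} with $n=4h$, $u=4$ and $t=e+\tau$. Then $un+t=r+e$ and $un+t-e=r$, as required.
\begin{itemize}
\item \emph{Master.} A TD$(5,h)$ exists and $t\le4h+13\le6h$, so (M1) of Lemma~\ref{lem:masters} gives type $(12h)^4(3t)^1$.
\item \emph{Filler $F_f(4h,e)$.} For $f\in\{1,2\}$ use Lemma~\ref{lem:fillers}(c). The condition $4h-f-e\ge0$ follows from $e\le4h-2$. For $f=0$ the filler is a $((12h)_{4h-e})$ configuration. This pair is admissible, since $4\mid12h$ and $12h\ge3(4h-e)+1$, and it is realizable by the induction hypothesis.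
\item \emph{Last ingredient $((3t+f)_\tau)$.} We have $3t+f=3\tau+3e+f\ge3\tau+3$. Moreover $v=48h+3t+f\equiv3t+f$ and $r\equiv\tau\pmod4$, so $(3t+f)\tau\equiv vr\equiv0\pmod4$. The pair is therefore admissible. It is not $(8,2)$: $3t+f=8$ forces $t=f=2$, and with $\tau=2$ this would give $e=0$. By the induction hypothesis it is realizable.
\end{itemize}

\smallskip
\emph{Case 2: $e\ge4h-1$.} As $h\ge(r-15)/16$, we have $e\ge(r-19)/4$, and so
\[
v\ge3r+3e\ge\frac{15r-57}4,\qquad m:=\Bigl\lfloor\frac v4\Bigr\rfloor\ge\frac{v-3}4\ge\frac{15r-69}{16}.
\]
In particular $m>10$, and a TD$(5,m)$ exists. Let $r'=0$ if $m\ge r$, and otherwise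
\[
r'=4\Bigl\lceil\frac{r-m}4\Bigr\rceil\le r-m+3\le\frac{r+117}{16}.
\]
In both cases $\max(0,r-m)\le r'\le r-3$ (in the second because $m\ge6$) and $3r'+1\le(3r+367)/16$. On the other hand,
\[
\Bigl\lfloor\frac m3\Bigr\rfloor\ge\frac{m-2}3\ge\frac{15r-101}{48}\ge\frac{5r-34}{16}.
\]
Since $2r\ge401$, it follows that $3r'+1\le\lfloor m/3\rfloor$. As $4\mid r'$ and $m\ge3r'+1$, the pair $(m,r')$ is admissible, and it is not $(8,2)$. So an $(m_{r'})$ configuration exists by the induction hypothesis.

Its collinearity graph is regular of degree $3r'$. By the Hajnal--Szemer\'edi theorem it has a proper coloring with $\lfloor m/3\rfloor\ge3r'+1$ colors whose class sizes differ by at most $1$. The average class size is at least $3$, so every class contains at least three points. These are pairwise non-collinear, and the leave contains $\lfloor m/3\rfloor$ disjoint triangles. Finally $\lfloor m/3\rfloor\ge(5r-34)/16\ge r/4+1$, because $r\ge50$.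

If $4\mid r$, Lemma~\ref{lem:S} applies with $s=r/4$ and $w=v-4m\in\{1,2,3\}$. If $4\nmid r$, then, since $4\nmid v$ and $4\mid vr$, we have $v\equiv r\equiv2\pmod4$. Put $r=4s+2$ and note that $v=4m+2$. Then $m\ge3r/4+3\ge3s+3$ and $\lfloor m/3\rfloor\ge s+1$, and Lemma~\ref{lem:I} applies.
\end{proof}

\section{The case $v\equiv r\equiv2\pmod 4$, $r\le510$}\label{sec:two}

\begin{proposition}\label{prop:two}
Let $(v,r)$ be admissible with $r=4s+2\le510$ and $v\equiv2\pmod4$, and assume the induction hypothesis for $v$. Then $(v,r)$ is realizable.
\end{proposition}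

The proof occupies the rest of this section. If $s=0$, use Lemma~\ref{lem:r2}. If $s=1$, then $r=6$, and $v\ge19$ with $v\equiv2\pmod4$ gives $v\ge22$. Use the configurations $((2q)_6)$ with $q=v/2$ of Lemma~\ref{lem:sporadic}. So let $2\le s\le127$. Since $v\ge3r+1=12s+7$, we can write
\begin{equation}\label{eq:sj}
v=12s+10+4j,\quad j\ge0;\qquad v=4m+2,\quad m=3s+2+j;\qquad \rho:=r-m=s-j .
\end{equation}
Then $d=4j+3$. The natural method is Lemma~\ref{lem:I} with this $m$, which requires $m\ge3s+3$, that is, $j\ge1$. It also requires an $(m_{r'})$ configuration with $r'\ge\max(0,\rho)$ and with $N\ge(s+1)/2$ disjoint leave triangles. By \eqref{eq:sj} we have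
\begin{equation}\label{eq:m}
m=4j+3\rho+2,
\end{equation}
so for $j\le s$ an $(m_\rho)$ configuration would have deficiency only $4j+1$. Rounding $\rho$ up to a multiple of $4$, which the method of differences needs, may cost $9$ of this. The leave triangles will come from one unused base block, which costs another $12$. So there is room when $4j+1-9\ge12$, that is, $j\ge5$. For $j\le2$ the deficiency is small enough for filling with $12$-point groups. For $j=3,4$ we fill larger groups when $s$ is large and use individual arguments for the remaining $s$.

\subsection{The range $j\ge s$}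
Here $m\ge4s+2=r\ge10$. If $m=10$, then $s=j=2$ and $(v,r)=(42,10)$; see Lemma~\ref{lem:sporadic}. Otherwise apply Lemma~\ref{lem:I} with $r'=0$. The leave of $C'$ is $K_m$, and $m\ge3s+3$ gives $\lfloor m/3\rfloor\ge s+1$ disjoint triangles. From now on $j<s$, that is, $\rho\ge1$.

\subsection{The range $j\le2$}
In each case Lemma~\ref{lem:D} is used with $n=4$ and $u=s$, and \eqref{eq:sj} agrees with $v=3(4s+t)+f$ and $r=4s+t-e$. The last ingredients come from Lemma~\ref{lem:r2}.
\begin{itemize}
\item $j=0$, $v=12s+10$. For $s=2,3$ see $(34_{10})$, $(46_{14})$ in Lemma~\ref{lem:sporadic}. For $s\ge4$ take $f=1$, $e=1$, $t=3$: master $12^s9^1$ (Theorem~\ref{thm:gr12}), filler $F_1(4,1)$, last ingredient $(10_2)$. The case $s=4$ is Example~\ref{ex:58}.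
\item $j=1$, $v=12s+14$. For $s=2$ see $(38_{10})$ in Lemma~\ref{lem:sporadic}. For $s\ge3$ take $f=2$, $e=2$, $t=4$: master $12^{s+1}$ (Theorem~\ref{thm:bhs}), filler $F_2(4,2)$, last ingredient $(14_2)$.
\item $j=2$, $v=12s+18$, $s\ge3$. For $s=3$ see $(54_{14})$ in Lemma~\ref{lem:sporadic}. For $s\ge4$ take $f=0$, $e=4$, $t=6$: master $12^s18^1$ (Theorem~\ref{thm:gr12}, as $18\le6(s-1)$), filler $F_0(4,4)$, last ingredient $(18_2)$.
\end{itemize}

\subsection{Two ways to apply insertion}

\begin{lemma}\label{lem:leaves}
Let $1\le j<s$, let $m$ and $\rho$ be as in \eqref{eq:sj}, and let $\sigma=\lceil\rho/4\rceil$.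
\begin{enumerate}
\item[(a)] If $\rho\le4$ and $m\ge21$, then $(v,r)$ is realizable.
\item[(b)] If $\sigma\ge2$ and there are $\sigma+1$ four-subsets of $\mathbb Z_m$ whose $12(\sigma+1)$ differences are distinct and nonzero, then $(v,r)$ is realizable.
\end{enumerate}
\end{lemma}

\begin{proof}
In both parts we apply Lemma~\ref{lem:I}. The condition $m\ge3s+3$ holds because $j\ge1$.

(a) The translates of $\{0,1,4,6\}$ modulo $m$ form an $(m_4)$ configuration (Lemma~\ref{lem:diff}) in which collinear points have cyclic distance at most $6$. Let $a=\lfloor m/3\rfloor\ge7$. The triangles $\{i,i+a,i+2a\}$, $0\le i<a$, are disjoint. Since $m-2a\ge a$, all cyclic distances in them are at least $a\ge7$. So they are leave triangles, and $a\ge s+1$. Take $r'=4$. Then $\rho\le r'\le r-2$, and a TD$(5,m)$ exists.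

(b) Develop $\sigma$ of the subsets modulo $m$ to get an $(m_{4\sigma})$ configuration $C'$, as in the proof of Lemma~\ref{lem:diff}, and let $B=\{b_1,b_2,b_3,b_4\}$ be the unused one. For a $3$-subset $T\subset B$ let $\Delta T$ be the set of its six differences. All translates $T+x$ are leave triangles of $C'$, since differences from $B$ are not used. For $x\ne x'$ the triangles $T+x$ and $T+x'$ meet if and only if $x-x'\in\Delta T$. We look for many pairwise disjoint ones, that is, for a large independent set in the Cayley graph of $\mathbb Z_m$ with connection set $\Delta T$, which is $6$-regular.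

Its components are the cosets of $\langle\Delta T\rangle$ and are isomorphic. A component is a $K_7$ only if $\Delta T\cup\{0\}$ is a subgroup of order $7$. A cyclic group has at most one subgroup of order $7$. So if this happened for both $T=\{b_1,b_2,b_3\}$ and $T=\{b_1,b_2,b_4\}$, the two sets $\Delta T$ would be equal, and $b_4-b_1$ would also be a difference of $\{b_1,b_2,b_3\}$, against the assumption. Hence $T$ can be chosen so that no component is a $K_7$. By Brooks' theorem the graph is $6$-colorable. Some color class has at least $m/6$ elements, and they give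
\[
N\ge\frac m6=\frac{3s+2+j}6\ge\frac{s+1}2
\]
disjoint leave triangles. Take $r'=4\sigma$. Then $\rho\le r'\le\rho+3\le s+2\le r-2$. Finally $m\ge12(\sigma+1)+1\ge37$, because $\mathbb Z_m$ has $12(\sigma+1)$ distinct nonzero elements, so a TD$(5,m)$ exists.
\end{proof}

The easier greedy bound of seven colors would guarantee only $m/7$ triangles, which can be less than $(s+1)/2$. This is why we use Brooks' theorem.

\subsection{The range $5\le j<s$}
If $\rho\le4$, then $m\ge20+3+2=25$ by \eqref{eq:m}, and Lemma~\ref{lem:leaves}(a) applies. Let $\sigma=\lceil\rho/4\rceil\ge2$. Since $\rho\ge4\sigma-3$,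
\[
m\ge20+3(4\sigma-3)+2=12(\sigma+1)+1 .
\]
If $\sigma\ge3$, the perfect difference family of Theorem~\ref{thm:pdf} with $t=\sigma+1$ (here $4\le t\le127$) has differences $\pm1,\dots,\pm6t$, which are distinct modulo $m\ge12t+1$. Lemma~\ref{lem:leaves}(b) applies.

If $\sigma=2$, then $5\le\rho\le8$ and $m\ge37$. We claim that $m\ne38$. By \eqref{eq:m}, $m=38$ would mean $4(j-5)=16-3\rho$, but the right side is $1$ for $\rho=5$ and negative for $\rho=6,7,8$. If $m=37$, use the three blocks \eqref{eq:37}. If $m\ge39$, use the three sets with $M=19$ in the proof of Proposition~\ref{prop:4s}, whose differences are distinct modulo $m\ge2M+1$. Again Lemma~\ref{lem:leaves}(b) applies.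

\subsection{The value $j=4$}
Here $s\ge5$, $v=12s+26=3(r+6)+2$ and $m=3s+6$. For $s=5,6,7$ we have $m=21,24,27$ and $\rho=1,2,3$, and Lemma~\ref{lem:leaves}(a) applies. For $s\ge8$ apply Lemma~\ref{lem:D} with $f=2$, $e=6$, $n=8$ and the filler $F_2(8,6)$. Write $s=2u$ or $s=2u+1$, so that $u\ge4$.
\begin{itemize}
\item $s=2u$: $r=8u+2$ and $t=8$. The master is $24^{u+1}$ (Theorem~\ref{thm:bhs}), and the last ingredient is a $(26_2)$ (Lemma~\ref{lem:r2}).
\item $s=2u+1$: $r=8u+6$ and $t=12$. The master is $24^u36^1$ by (M4), and the last ingredient is a $(38_6)$, which is the configuration $((2q)_6)$ of Lemma~\ref{lem:sporadic} with $q=19$.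
\end{itemize}

\subsection{The value $j=3$}
Here $s\ge4$, $v=12s+22=3(r+5)+1$ and $m=3s+5$. First we treat the values of $s$ for which insertion is used.
\begin{itemize}
\item $s=4$: $v=70$, $r=18$, $m=17$, $\rho=1$. The $(17_4)$ of Example~\ref{ex:17} has three disjoint leave triangles, and $3\ge(s+1)/2$. Lemma~\ref{lem:I} applies with $r'=4$, as $m=17\ge15$.
\item $s=5$: $v=82$, $r=22$, $m=20$, $\rho=2$. Take the union of four perfect matchings in a decomposition of $K_{10}$, and its graph configuration, a $(20_2)$. Each matching has five edges, three of which form a leave triangle, so there are $4\ge(s+1)/2$ disjoint ones. Lemma~\ref{lem:I} applies with $r'=2$, as $m=20\ge18$.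
\item $s=6,7$: $m=23,26$ and $\rho=3,4$. Lemma~\ref{lem:leaves}(a) applies.
\item $s=15$: $m=50$, $\rho=12$, $\sigma=3$. Theorem~\ref{thm:pdf} with $t=4$ gives four sets whose differences are distinct modulo $50\ge49$, and Lemma~\ref{lem:leaves}(b) applies.
\end{itemize}
For all other $s\ge8$ apply Lemma~\ref{lem:D} with $f=1$, $e=5$. We write $r=un+\tau$ and put $t=5+\tau$. Then $v=3(un+t)+1$ and $r=un+t-e$, and the last ingredient is a $((3t+1)_\tau)$ configuration. The choices are as follows; references are to Lemma~\ref{lem:masters} for masters and to Lemma~\ref{lem:fillers} for fillers.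

\begin{center}
\renewcommand{\arraystretch}{1.15}
\begin{tabular}{llll}
\hline
$s$ & $r=un+\tau$ & master & filler\\
\hline
$8,\,9$ & $4\cdot8+2,\ 4\cdot8+6$ & $24^421^1,\ 24^433^1$ (M2) & $F_1(8,5)$\\
$10,\,11$ & $5\cdot8+2,\ 5\cdot8+6$ & $24^521^1,\ 24^533^1$ (M2) & $F_1(8,5)$\\
$12,\,13$ & $4\cdot12+2,\ 4\cdot12+6$ & $36^421^1,\ 36^433^1$ (M3) & $F_1(12,5)$\\
$14$ & $9\cdot6+4$ & $18^927^1$ (M4) & $F_1(6,5)$\\
$16$--$19$ & $4\cdot16+\tau$, $2\le\tau\le14$ & (M1), $u=4$, $h=4$; $t\le19\le24$ & $F_1(16,5)$\\
$20$--$25$ & $4\cdot20+\tau$, $2\le\tau\le22$ & (M1), $u=4$, $h=5$; $t\le27\le30$ & $F_1(20,5)$\\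
$26,\,27$ & $5\cdot20+6,\ 5\cdot20+10$ & (M1), $u=5$, $h=5$; $t\le15\le40$ & $F_1(20,5)$\\
$\ge28$ & $4\cdot4h+\tau$, $2\le\tau\le30$ & (M1), $u=4$; $t\le6h$ & $F_1(4h,5)$, (c)\\
\hline
\end{tabular}
\end{center}

\noindent For $s=26,27$ the TD$(6,5)$ of Theorem~\ref{thm:td} is used in (M1). In the last row let $h=\lfloor s/4\rfloor$, except that $h=\lfloor s/4\rfloor-1$ if $\lfloor s/4\rfloor\in\{10,27\}$. So $h\ge7$ and $h\ne10,27$. A TD$(5,h)$ exists, and Lemma~\ref{lem:fillers}(c) applies. If $h=\lfloor s/4\rfloor$, then $\tau=4(s-4h)+2\le14$ and $t\le19\le42\le6h$. In the other case $h\ge9$, $\tau\le30$ and $t\le35\le54\le6h$.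

It remains to check the last ingredient. We have $3t+1=3\tau+16\ge3\tau+1$. For $s=14$ it is a $(28_4)$. In all other rows $4\mid n$, so $\tau\equiv r\equiv2\pmod4$. Then $\tau$ and $3\tau+16$ are both even, and $4\mid(3t+1)\tau$. So the pair $(3t+1,\tau)$ is always admissible. Since $22\le3t+1<v$, it is not $(8,2)$, and it is realizable by the induction hypothesis. This completes the proof of Proposition~\ref{prop:two}. \hfill\qedsymbol

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

Necessity of the two conditions, and the nonexistence of an $(8_2,4_4)$ configuration, were shown in the introduction. We prove \eqref{eq:star} by strong induction on $v$. Let $(v,r)\ne(8,2)$ be admissible, and assume the induction hypothesis for $v$.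

If $r=0$, the empty set of lines is a configuration. Let $r\ge1$. If $d\le2$, use Lemma~\ref{lem:smalld}. Let $d\ge3$. If $4\mid v$, use Proposition~\ref{prop:4m}. Let $4\nmid v$. If $r\ge512$, use Proposition~\ref{prop:large}. Let $r\le511$. Since $4\mid vr$ and $4\nmid v$, the degree $r$ is even, and $v\equiv2\pmod4$ if $4\nmid r$. If $4\mid r$, then $4\le r\le508$, and Proposition~\ref{prop:4s} applies. If $r\equiv2\pmod4$, then $r\le510$ and $v\equiv2\pmod4$, and Proposition~\ref{prop:two} applies. This proves \eqref{eq:star}.

If $v\le b$, then $vr=4b$ gives $r\ge4$, so the exceptional pair $(8,2)$ does not occur. Hence for $k=4$ and $v\le b$ the necessary conditions \eqref{eq:count} and \eqref{eq:bound} are sufficient. \hfill\qedsymbol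

\begin{thebibliography}{9}

\bibitem{Thesis}
\emph{Non-Adaptive Group Testing: Residuation Theory And Disjunct Matrices},
\url{https://projekter.aau.dk/projekter/files/535031331/Masters_final.pdf}.

\bibitem{BHS}
Brouwer, Hanani and Schrijver, 1977.

\bibitem{GR02}
Ge and Rees, Des. Codes Cryptogr. 27 (2002).

\bibitem{GR04}
Ge and Rees, Discrete Math. 279 (2004).

\bibitem{GL}
Ge and Ling, survey, Discrete Math. 279 (2004).

\bibitem{GMS}
Ge, Miao and Sun, J. Combin. Des. 18 (2010).

\bibitem{HCD}
\emph{Handbook of Combinatorial Designs}, 2nd ed., Chapters IV.4 and IV.5.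

\end{thebibliography}

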